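
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{Infinite log-concavity of the rows of Euler's difference table}


\begin{abstract}
Let $e_n^n=n!$ and $e_n^{k-1}=e_n^k-e_{n-1}^{k-1}$, and put $d_n^k=e_n^k/k!$. We prove that for
every $n$ the finite sequence $d_n^0,d_n^1,\dots,d_n^n$ is infinitely log-concave: all iterates of
$a_k\mapsto a_k^2-a_{k-1}a_{k+1}$, taken at the indices where only genuine entries are used, are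
nonnegative. In fact they are positive, with one exception in row $2$.
The row is, up to a geometric factor, a perturbation of the sequence
$1/k!$. We follow the ratios $a_{k-1}a_{k+1}/a_k^2$ under the iteration. Below the value
$\frac{3-\sqrt5}2$ they are trapped. Above it, we approximate them by analytic functions of $k$ on a shrinking
family of discs, on which second differences are cheap.
\end{abstract}

\section{The question and the result}

\subsection{The table}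
Euler's difference table is the triangular array of integers $(e_n^k)_{0\le k\le n}$ given by
\begin{equation}\label{eq:table}
e_n^n=n!,\qquad e_n^{k-1}=e_n^k-e_{n-1}^{k-1}\quad(1\le k\le n).
\end{equation}
Row $n$ starts at its right end with $n!$ and is completed to the left by subtracting entries of
row $n-1$. Everything we need about it follows from an integral:
\begin{equation}\label{eq:integral}
e_n^k=\int_0^\infty t^k(t-1)^{n-k}e^{-t}\,dt .
\end{equation}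
Indeed the right side is $n!$ for $k=n$, and it satisfies the recurrence because
$t^{k-1}(t-1)^{n-k+1}=t^k(t-1)^{n-k}-t^{k-1}(t-1)^{n-k}$. Integration by parts in
\eqref{eq:integral} gives
\begin{equation}\label{eq:rec1}
e_n^k=(n-k)e_{n-1}^k+k\,e_{n-1}^{k-1}\quad(1\le k\le n-1),\qquad
e_n^0=n\,e_{n-1}^0+(-1)^n\quad(n\ge1),
\end{equation}
the term $(-1)^n$ being the boundary term at $t=0$. The second formula, with $e_0^0=1$, shows that
$\mathcal D_n:=e_n^0$ is the number of derangements of $n$ objects. Adding it to the same formula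
for $n-1$ gives
$\mathcal D_n=(n-1)(\mathcal D_{n-1}+\mathcal D_{n-2})$ for $n\ge2$.

By \eqref{eq:rec1} and induction, $k!$ divides $e_n^k$. So $d_n^k:=e_n^k/k!$ are integers with
\begin{equation}\label{eq:drec}
d_n^n=1,\qquad d_n^k=d_{n-1}^{k-1}+(n-k)\,d_{n-1}^k\quad(1\le k\le n-1).
\end{equation}
Combinatorially, $d_n^k$ is the number of permutations of $n$ elements that have no fixed point in the last
$n-k$ positions and whose first $k$ elements lie in different cycles; we shall not use this. The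
rows $(d_n^0,\dots,d_n^n)$ for $n=2,3,4$ are $(1,1,1)$, $(2,3,2,1)$, $(9,11,7,3,1)$.

\subsection{Iterated log-concavity}
For a finite sequence $(a_k)_{0\le k\le n}$ put $a_k^{(0)}=a_k$ and, for $l\ge1$,
\begin{equation}\label{eq:iter}
a_k^{(l)}=\bigl(a_k^{(l-1)}\bigr)^2-a_{k-1}^{(l-1)}a_{k+1}^{(l-1)}\qquad(l\le k\le n-l).
\end{equation}
Only genuine entries are used, so every step loses one index at each end. The sequence is
\emph{$l$-log-concave} if $a^{(j)}_k\ge0$ for $1\le j\le l$ and $j\le k\le n-j$, and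
\emph{infinitely log-concave} if this holds for all $l$. For example, row $4$ gives
$(9,11,7,3,1)\to(58,16,2)\to(140)$.

The rows $(d_n^k)_{0\le k\le n}$ are known to be log-concave and 2-log-concave; our proof does not use
this. Conjecture~2.2 of \cite{HOLC} states that they are infinitely log-concave. We prove it.

\begin{theorem}\label{thm:main}
Let $a_k=d_n^k$. For all $n\ge1$, $l\ge1$ and $l\le k\le n-l$ one has $a_k^{(l)}\ge0$. Moreover:
\begin{itemize}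
\item[(a)] $a_k^{(l)}>0$ except for $(n,l,k)=(2,1,1)$, where $a_1^{(1)}=0$.
\item[(b)] If $n\ge8$, $l\ge5$, $l+1\le k\le n-1-l$ and $k<3\cdot2^{l-2}$, then
$\bigl(a_k^{(l)}\bigr)^2\ge\frac{3+\sqrt5}2\,a_{k-1}^{(l)}a_{k+1}^{(l)}$.
\item[(c)] The boundary convention matters: if the row is padded by zeros, $a_{-1}=a_{n+1}=0$, and the iteration
is applied at all indices $0\le k\le n$ (with zero padding at every step), then for every $n\ge2$ the second iterate has a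
negative entry at $k=n-1$.
\end{itemize}
\end{theorem}

\subsection{Why one expects this}
By \eqref{eq:table}, $e_n^{k+1}/e_n^k=1+e_{n-1}^k/e_n^k$, and the last ratio turns out to be
$\frac1n$ up to an error of order $n^{-2}$. So $k\mapsto e_n^k$ is almost geometric, and
$d_n^k$ is almost $\lambda\mu^k/k!$. Replacing $a_k$ by $\lambda\mu^ka_k$ multiplies $a_k^{(l)}$ by
$(\lambda\mu^k)^{2^l}$, so geometric factors are irrelevant to the signs. We should
therefore understand the sequence $1/k!$ and control a small perturbation of it. The model is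
examined in Section~\ref{sec:flow}. The perturbation is the real difficulty, since a
step of the iteration can amplify it by a factor of order up to $k$. Section~\ref{sec:difficulty} describes how this is
overcome.

\paragraph{Conventions.} $\nu=n-1$; $\phi=\frac{1+\sqrt5}2$, so $\phi^2=\frac{3+\sqrt5}2$,
$1-\phi^{-2}=\phi^{-1}$, $\phi^{-2}=0.38196\ldots$, $\log\phi^2=0.9624\ldots$;
$\Delta^2f(k)=f(k+1)+f(k-1)-2f(k)$. Numerical bounds are always rounded in the safe direction.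

\section{The iteration as a flow of ratios}\label{sec:flow}

\subsection{Ratios and the trap}
Call $k$ \emph{admissible at level $l$} if $l+1\le k\le n-1-l$. For admissible $k$ such that the entries of the
$l$-th iterate at $k-1,k,k+1$ are positive, put
\[
x_l(k)=\frac{a^{(l)}_{k-1}a^{(l)}_{k+1}}{(a_k^{(l)})^2},\qquad
\theta_l=-\log x_l,\qquad u_l=\frac1{1-x_l}
\]
(the last one if $x_l\ne1$).
Then $a_k^{(l+1)}=(a_k^{(l)})^2(1-x_l(k))$, and the admissible $k$ are exactly the indices of the iterate $l+1$. Hence, if the row itself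
is positive, positivity of all iterates is equivalent to $0<x_l(k)<1$ for all $l\ge0$ and all
admissible $k$. We check this level by level: if it holds at level $l$, the next iterate is positive, so that
$x_{l+1}$ is defined and positive, and only $x_{l+1}<1$ has to be shown. Inserting the formula for $a_k^{(l+1)}$ into the
definition of $x_{l+1}$ gives
\begin{equation}\label{eq:xflow}
x_{l+1}(k)=x_l(k)^2\,\frac{(1-x_l(k-1))(1-x_l(k+1))}{(1-x_l(k))^2}
=\frac{(u_l(k)-1)^2}{u_l(k-1)\,u_l(k+1)},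
\end{equation}
or, after taking logarithms,
\begin{equation}\label{eq:thetaflow}
\theta_{l+1}=2\theta_l+\Delta^2\log u_l .
\end{equation}

\begin{lemma}[Inheritance]\label{lem:inherit}
Let $k$ be admissible at level $l+1$. If $0<x_l(k)\le\phi^{-2}$ and $x_l(k\pm1)\in(0,1)$, then $0<x_{l+1}(k)\le\phi^{-2}$.
\end{lemma}
\begin{proof}
By \eqref{eq:xflow}, $0<x_{l+1}(k)\le\bigl(\frac{x_l(k)}{1-x_l(k)}\bigr)^2
\le\bigl(\frac{\phi^{-2}}{\phi^{-1}}\bigr)^2=\phi^{-2}$.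
\end{proof}
The number $\phi^{-2}$ is the fixed point of $x\mapsto(x/(1-x))^2$ in $(0,1)$. Once a ratio is at or below it, it stays
there, whatever its neighbors do inside $(0,1)$.

\subsection{The model $1/k!$}\label{sec:model}
For $a_k=1/k!$ the initial ratio is $k/(k+1)$, so start with $X_0(z)=\frac z{z+1}$ and define
$U_l=1/(1-X_l)$, $X_{l+1}(z)=\frac{(U_l(z)-1)^2}{U_l(z-1)U_l(z+1)}$. Then
\[
U_0=z+1,\quad X_1=\frac{z^2}{z(z+2)}=\frac z{z+2},\quad U_1=\frac{z+2}2,\quad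
X_2=\frac{z^2}{(z+1)(z+3)},\quad U_2=\frac{(z+1)(z+3)}{4z+3}.
\]
From $U_2-1=z^2/(4z+3)$,
\[
X_3=\frac{z^4}{(4z+3)^2}\cdot\frac{(4z-1)(4z+7)}{z(z+2)\,(z+2)(z+4)}
=\frac{z^3(4z-1)(4z+7)}{(z+2)^2(z+4)(4z+3)^2}.
\]
Since $(z+2)^2(z+4)(4z+3)^2=16z^5+152z^4+521z^3+808z^2+564z+144$ and
$z^3(4z-1)(4z+7)=16z^5+24z^4-7z^3$, the identity $U_3-1=X_3/(1-X_3)$ gives the last of the formulas
\begin{equation}\label{eq:U}
U_0-1=z,\quad U_1-1=\frac z2,\quad U_2-1=\frac{z^2}{4z+3},\quad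
U_3-1=\frac{16z^5+24z^4-7z^3}{8\,(16z^4+66z^3+101z^2+70.5z+18)} .
\end{equation}
In particular $0<X_l(k)<1$ for integers $k\ge l+1$, $l\le3$, and for real $z>0$
\begin{equation}\label{eq:Ubound}
U_l-1\le 2^{-l}z\qquad(l=0,1,2,3).
\end{equation}
The numbers $U_3(k)-1$ for $k=4,\dots,12$ are, to five decimals,
\begin{equation}\label{eq:U3values}
.26964,\ .37907,\ .49274,\ .60914,\ .72740,\ .84696,\ .96750,\ 1.08876,\ 1.21058,
\end{equation}
increasing in $k$. Through $X_4(k)=(U_3(k)-1)^2/(U_3(k-1)U_3(k+1))$ and $X_3=1-1/U_3$ they give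
\begin{equation}\label{eq:X4values}
X_4(5),\dots,X_4(11)\le .0759,\ .1095,\ .1440,\ .1781,\ .2111,\ .2427,\ .2726;\quad
X_3(4)\le.2124,\ X_3(5)\le.2749 .
\end{equation}

The pattern becomes visible if one divides $\theta_l=-\log X_l$ by $2^l$ and expands for large $k$:
\[
2^{-l}\theta_l(k)=\frac1k-\frac{\gamma_l}{k^2}+O(k^{-3}),\qquad
\gamma_0,\gamma_1,\gamma_2,\gamma_3=\tfrac12,\ 1,\ \tfrac54,\ \tfrac{11}8 .
\]
For instance $\frac14\log\frac{(k+1)(k+3)}{k^2}=\frac14\bigl(\frac4k-\frac{1+9}{2k^2}\bigr)+\cdots$.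
The increments of $\gamma_l$ have a simple reason. For $k$ much larger than $2^l$ we have $u_l\approx k/2^l$, so
$\Delta^2\log u_l\approx-1/k^2$, and \eqref{eq:thetaflow} changes $2^{-l}\theta_l$ only by
$-2^{-l-1}/k^2$. Thus, from level $3$ on, $\gamma_l$ changes little, and we expect
\[
\theta_l(k)\approx\frac{2^l}{k+\gamma},\qquad \gamma=\tfrac{11}8 .
\]
So $x_l(k)$ is close to $1$ as long as $2^l$ is small compared with $k$. When $2^l$ reaches about $k$, the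
ratio falls below $\phi^{-2}$ and is trapped. For each $k$ only about $\log_2k$ levels need work.
We shall use the thresholds $3\cdot2^{l-3}$: at level $l$ the indices $k<3\cdot2^{l-3}$ will have been
trapped before. For $3\cdot2^{l-3}\le k<3\cdot2^{l-2}$ the heuristic value of $\theta_l$ is about
$\frac43$ or more, comfortably above $\log\phi^2=0.96\ldots$; this leaves about a quarter of $\theta_l$ for errors.

\subsection{The perturbation and the difficulty}\label{sec:difficulty}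
Write $x_l=X_le^{\chi_l}$ for $l\le4$. Then $1-x_l=(1-X_l)-X_l(e^{\chi_l}-1)=(1-X_l)\sigma_l$ for $l\le3$, with
\begin{equation}\label{eq:chi}
\sigma_l=1-(U_l-1)(e^{\chi_l}-1),\qquad \chi_{l+1}=2\chi_l+\Delta^2\log\sigma_l\quad(l\le3),
\end{equation}
the second formula being the difference of \eqref{eq:thetaflow} for the model and for $x_l$. For $l\le3$ the
condition $x_l(k)<1$ means $\sigma_l(k)>0$.

To first order, $\chi_{l+1}=2\chi_l-\Delta^2\bigl((U_l-1)\chi_l\bigr)$ with $U_l-1\approx k/2^l$. If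
only the size of $\chi_l$ is known, the best bound is multiplication by about $2+4k/2^l$. Over the
$\log_2k$ levels that matter, this multiplies the initial error by more than any power of $k$.
The initial error is of order $n^{-3}$, which is not small enough to compensate for this. So smoothness of $\chi_0$ in $k$ must be
used. We do this in two ways.

\emph{Few levels.} For $l\le4$ we bound first and second differences of $k(e^{\chi_0(k)}-1)$
explicitly (Section~\ref{sec:V}) and push them through \eqref{eq:chi} (Section~\ref{sec:low}).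

\emph{Many levels.} For $l\ge5$ we approximate $\chi_0$ by an analytic function on a disc around $k$ (Section~\ref{sec:high}).
If $F$ is analytic near $|\zeta-z|\le R$, $R>1$, only the even Taylor coefficients enter $\Delta^2F(z)$, and
Cauchy's estimates give
\begin{equation}\label{eq:cauchy}
|F(z+1)+F(z-1)-2F(z)|\le2\sup|F|\sum_{m\ge1}R^{-2m}=\frac{2\sup|F|}{R^2-1}.
\end{equation}
If the radius of the disc is reduced at level $i$ by $R_i$ with $R_i^2-1=2^{1-i}k$, the term $\Delta^2((U_i-1)\chi_i)$ costs only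
the factor $\frac k{2^i}\cdot\frac2{2^{1-i}k}=1$ instead of $4k/2^i$. So $\chi_i$ is multiplied by about $2+1$, and
$2^{-i}\chi_i$ grows by a factor near $\frac32$ per level. The total loss of radius is of order $\sqrt k$, which is affordable. The
approximation $\chi_0\approx\tilde\chi_0$ is not exact, but its error at integers turns out to be
super-exponentially small in $k$, small enough to absorb the crude amplification of the previous paragraph.

\subsection{Rows $n\le7$}\label{sec:small}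
For $n=1$ there is nothing to check. For $n=2$, $a_1^{(1)}=0$. For the other rows (from \eqref{eq:drec} and
$\mathcal D_5,\mathcal D_6,\mathcal D_7=44,265,1854$), writing $\to$ for one iteration:
\begin{align*}
n=3:&\ (2,3,2,1)\to(5,1);\qquad n=4:\ (9,11,7,3,1)\to(58,16,2)\to(140);\\
n=5:&\ (44,53,32,13,4,1)\to(1401,335,41,3)\to(54784,676);\\
n=6:&\ (265,309,181,71,21,5,1)\to(47516,10822,1240,86,4)\\
&\ \to(58195844,606908,2436)\to(226572244480);\\
n=7:&\ (1854,2119,1214,465,134,31,6,1)\to(2239405,488461,53549,3541,157,5)\\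
&\ \to(118676250176,1137855000,4131488,6944).
\end{align*}
For $n=7$ the third iterate has two entries. They are positive since
$1137855000^2>1.29\cdot10^{18}>4.91\cdot10^{17}>118676250176\cdot4131488$ and
$4131488^2>1.7\cdot10^{13}>7.91\cdot10^{12}>1137855000\cdot6944$. This proves (a) for $n\le7$. From now on $n\ge8$,
except where earlier rows serve in an induction.

\section{Ratios of consecutive rows}\label{sec:V}

\subsection{A recursion and an exact formula for the perturbation}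
For $n\ge2$ all $e_n^k$ are positive. Indeed $e_n^0=\mathcal D_n>0$, and by \eqref{eq:table} and induction on $n$ (row $1$ is $(0,1)$),
$e_n^k-e_n^{k-1}=e_{n-1}^{k-1}\ge0$. Put
\[
V_n^k=\frac{e_{n-1}^k}{e_n^k},\qquad\rho_n^k=\frac{V_n^k}{1+V_n^k}\qquad(0\le k\le n-1),
\]
so that $1+V_n^k=e_n^{k+1}/e_n^k$. Inserting $e_{n-1}^{k-1}=e_{n-1}^k-e_{n-2}^{k-1}$ into \eqref{eq:rec1} gives
$e_n^k=n\,e_{n-1}^k-k\,e_{n-2}^{k-1}$. Dividing by $e_{n-1}^k=e_{n-1}^{k-1}(1+V_{n-1}^{k-1})$ we get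
\begin{equation}\label{eq:Vrec}
V_n^k=\frac1{n-k\,\rho_{n-1}^{k-1}}\qquad(1\le k\le n-1,\ n\ge3).
\end{equation}
For the rest of this paragraph $n$ is fixed and $V_k=V_n^k$. Dividing \eqref{eq:rec1} by $e_n^k$ gives
\begin{equation}\label{eq:rowid}
k\,\frac{V_{k-1}}{1+V_{k-1}}+(n-k)V_k=1\qquad(1\le k\le n-1).
\end{equation}
Since $d_n^k=e_n^k/k!$,
\begin{equation}\label{eq:x0}
x_0(k)=\frac k{k+1}\,(1+\kappa_k),\qquad\kappa_k=\frac{1+V_k}{1+V_{k-1}}-1 .
\end{equation}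
This is the perturbed model: $\chi_0=\log(1+\kappa_k)$ and $\sigma_0=1-s_k$ with $s_k=k\kappa_k$. By \eqref{eq:rowid},
$\frac k{1+V_{k-1}}=k-1+(n-k)V_k$, hence
\begin{equation}\label{eq:s}
s_k=(1+V_k)\bigl(k-1+(n-k)V_k\bigr)-k=(n-1)V_k+(n-k)V_k^2-1\qquad(1\le k\le n-1).
\end{equation}
So $s_k$ involves only one value of $V$, and its second difference is governed by that of $V$.

\begin{lemma}\label{lem:F}
For $n\ge3$ and $1\le k\le n-1$: $\frac1n\le V_n^k\le\frac1{n-1}$. Also $0<V_n^0\le\frac1{n-1}$.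
\end{lemma}
\begin{proof}
$\mathcal D_n\ge(n-1)\mathcal D_{n-1}>0$ gives the second statement. For $n=3$, $V_3^1=\frac13$ and $V_3^2=\frac12$. If
$n\ge4$ and row $n-1$ satisfies the lemma, then $0\le V_{n-1}^{k-1}\le\frac1{n-2}$, so
$0\le k\rho_{n-1}^{k-1}\le\frac k{n-1}\le1$, and \eqref{eq:Vrec} gives the claim.
\end{proof}

\subsection{Monotonicity and convexity of the ratios}
Let $D_k=V_k-V_{k-1}$ $(1\le k\le n-1)$, $C_k=D_{k+1}-D_k$ $(1\le k\le n-2)$ and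
\[
b_n=\frac1{\nu^2(\nu-1)},\qquad c_n=\frac4{\nu^2(\nu-1)^2(\nu-2)} .
\]

\begin{lemma}\label{lem:DC}
For $n\ge7$: $0\le D_k\le b_n$ and $0\le C_k\le c_n$ for all $k\ge1$ in range; $D_k\ge n^{-3}$ for $k\ge2$;
$D_1\ge\frac1{2n^3}$. For $n\ge8$ and $k\ge2$ also $C_k\ge2/n^5$.
\end{lemma}
\begin{proof}
\emph{Row $7$.} Here $V=\frac{265}{1854},\frac{309}{2119},\frac{181}{1214},\frac{71}{465},\frac{21}{134},\frac5{31},\frac16$,
so $D\approx.002889,.003270,.003594,.004028,.004574,.005376$ and $C\approx.00038,.00032,.00043,.00055,.00080$. As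
$b_7=.00555\ldots$, $c_7=.00111\ldots$, $7^{-3}=.002915\ldots$, $\frac1{2\cdot343}=.00145\ldots$, the claims hold.

\emph{Induction.} Let $n\ge8$, so $\nu\ge7$. Assume the first set of claims for row $n-1$, whose quantities carry primes, with
$b'=b_{n-1}=\frac1{(\nu-1)^2(\nu-2)}$ and $c'=c_{n-1}=\frac{4b'}{(\nu-2)(\nu-3)}$. Put
\[
W_k=k\rho'_{k-1}\ (k\ge1),\qquad W_0=n-\frac1{V_0}=-\frac{(-1)^n}{\mathcal D_\nu},
\]
so that $V_k=1/(n-W_k)$ for all $k\ge0$. Write $\nabla W_k=W_k-W_{k-1}$; then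
\begin{equation}\label{eq:DW}
D_k=V_kV_{k-1}\nabla W_k .
\end{equation}
Lemma~\ref{lem:F} for row $\nu$ gives $\rho'_j\le\frac1\nu$ and $1+V'_j\le\frac\nu{\nu-1}$ for all $j$, and
$\rho'_j\ge\frac1n$, $1+V'_j\ge\frac{\nu+1}\nu$ for $j\ge1$. Since $\rho=1-\frac1{1+V}$,
\[
\rho'_{j+1}-\rho'_j=\frac{D'_{j+1}}{(1+V'_{j+1})(1+V'_j)},\qquad
\Delta^2\rho'_j=\frac{C'_j(1+V'_{j-1})-D'_j(V'_{j+1}-V'_{j-1})}{(1+V'_{j+1})(1+V'_j)(1+V'_{j-1})} .
\]

\emph{Upper bound for $D_k$, $k\ge2$.} We have $\nabla W_k=\rho'_{k-1}+(k-1)(\rho'_{k-1}-\rho'_{k-2})$ with $k-1\le\nu-1$, so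
\[
\nabla W_k\le\frac1\nu+(\nu-1)\,b'\,\frac{\nu^2}{(\nu+1)^2}
=\frac1\nu+\frac{\nu^2}{(\nu-1)(\nu-2)(\nu+1)^2}.
\]
For $k=2$ only $1+V_0'\ge1$ is available, but then the factor $k-1$ is $1$, $\rho'_1-\rho'_0\le b'$ and $(\nu-1)\nu^2\ge(\nu+1)^2$. The last
fraction is at most $\frac1{\nu(\nu-2)}$ (equivalent to $\nu^2-\nu-1\ge0$) and at most $\frac{\nu+1}{\nu^2(\nu-1)}$
(equivalent to $\nu^3-3\nu^2-5\nu-2\ge0$, true as $\nu^2(\nu-3)\ge28\nu$). Hence
\begin{equation}\label{eq:nablaW}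
\nabla W_k\le\frac{\nu-1}{\nu(\nu-2)},\qquad\nabla W_k\le\frac{\nu^2+1}{\nu^2(\nu-1)}\qquad(k\ge2).
\end{equation}
As $W_{k-1}\le\frac{\nu-1}\nu$, $V_{k-1}\le\frac\nu{\nu^2+1}$; with $V_k\le\frac1\nu$, \eqref{eq:DW} gives
$D_k\le\frac1\nu\cdot\frac\nu{\nu^2+1}\cdot\frac{\nu^2+1}{\nu^2(\nu-1)}=b_n$.

\emph{Upper bound for $D_1$.} $V_0\le\frac1\nu$, $V_1\le\frac1{n-1/\nu}\le\frac\nu{\nu^2+1}$ and
$\nabla W_1\le\frac1\nu+\frac1{\mathcal D_\nu}\le\frac1{\nu-1}\le\frac{\nu^2+1}{\nu^2(\nu-1)}$. Again $D_1\le b_n$.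

\emph{Lower bounds for $D_k$.} For $k\ge2$, $\nabla W_k\ge\rho'_{k-1}\ge\frac1n$ and $V_k,V_{k-1}\ge\frac1n$, so $D_k\ge n^{-3}$.
For $k=1$: $V_1\ge\frac1n$, $V_0\ge\frac1{n+1/\mathcal D_{n-1}}$,
$W_1=\rho'_0=\frac1{1+\mathcal D_{n-1}/\mathcal D_{n-2}}\ge\frac1{n+1/\mathcal D_{n-2}}$, and
$W_0\le\frac1{\mathcal D_{n-1}}\le\frac1{4n}$, where $\mathcal D_{n-2}\ge265$. Hence
$D_1\ge\frac1n\cdot\frac1{n+.01}\cdot\frac{.74}n\ge\frac1{2n^3}$.

\emph{$\Delta^2W_k\ge0$ for $1\le k\le n-2=\nu-1$.} For $k\ge2$,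
$\Delta^2W_k=k\,\Delta^2\rho'_{k-1}+(\rho'_k-\rho'_{k-2})$. Here $\Delta^2\rho'_{k-1}\ge-2b'^2$ since $C'\ge0$, and
$\rho'_k-\rho'_{k-2}\ge\rho'_k-\rho'_{k-1}\ge\nu^{-3}\frac{(\nu-1)^2}{\nu^2}$. So
\[
\Delta^2W_k\ge\frac{(\nu-1)^2}{\nu^5}-\frac2{(\nu-1)^3(\nu-2)^2}>0,\quad\text{because}\quad
\frac{(\nu-1)^5(\nu-2)^2}{\nu^5}\ge\bigl(\tfrac67\bigr)^5\cdot25>2 .
\]
For $k=1$, $\Delta^2W_1=2(\rho'_1-\rho'_0)+W_0\ge\frac{(\nu-1)^2}{\nu^5}-\frac1{\mathcal D_\nu}$, by $D_1'\ge\frac1{2\nu^3}$.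
This is positive: for $\nu=7$, $36\cdot1854>7^5$; when $\nu$ increases by one, $\mathcal D_\nu$ gains a factor at least $\nu$
and $\nu^5/(\nu-1)^2$ a factor less than $(\frac87)^5<2$.

\emph{$C_k$ from below.} From \eqref{eq:DW},
\begin{equation}\label{eq:C}
C_k=V_kV_{k-1}\Delta^2W_k+V_k(D_k+D_{k+1})\nabla W_{k+1}\qquad(1\le k\le n-2).
\end{equation}
So $C_k\ge0$, and for $k\ge2$, $C_k\ge\frac1n\cdot\frac2{n^3}\cdot\frac1n$.

\emph{$\Delta^2W_k$ from above.} We claim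
\begin{equation}\label{eq:M}
\Delta^2W_k\le\frac{\nu^2}{(\nu+1)^2}\bigl[(\nu-1)c'+2b'\bigr].
\end{equation}
Note $\Delta^2\rho'_j\le C'_j/((1+V'_{j+1})(1+V'_j))$. For $k\ge3$ all indices of $V'$ that occur are at least $1$ and the
claim is immediate. For $k=2$ the index $0$ occurs in $\rho'_1-\rho'_0\le\frac\nu{\nu+1}b'$:
\[
\Delta^2W_2\le\frac{\nu^2}{(\nu+1)^2}[2c'+b']+\frac\nu{\nu+1}b' .
\]
The excess $\frac\nu{(\nu+1)^2}b'$ is absorbed by
$(\nu-3)c'\frac{\nu^2}{(\nu+1)^2}=\frac{4\nu^2b'}{(\nu-2)(\nu+1)^2}\ge\frac{4\nu b'}{(\nu+1)^2}$.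
For $k=1$, $\Delta^2W_1\le\frac{2\nu}{\nu+1}b'+\frac1{\mathcal D_\nu}$. Its excess over $2b'\frac{\nu^2}{(\nu+1)^2}$ is
$\frac{2\nu b'}{(\nu+1)^2}+\frac1{\mathcal D_\nu}$, while
$(\nu-1)c'\frac{\nu^2}{(\nu+1)^2}\ge\frac{4\nu b'}{(\nu+1)^2}$. So it suffices that
$\frac1{\mathcal D_\nu}\le\frac{2\nu b'}{(\nu+1)^2}$, i.e.\ $\frac{(\nu+1)^2(\nu-1)^2(\nu-2)}{2\nu}\le\mathcal D_\nu$. For
$\nu=7$ this reads $823\le1854$ (rounding up). When $\nu$ increases by one, the left side gains a factor less than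
$(\frac98)^2(\frac76)^2\frac65<2.1$, the right side a factor at least $7$.

\emph{$C_k$ from above.} By \eqref{eq:C}, \eqref{eq:M} and \eqref{eq:nablaW}, $C_k$ is at most $\nu^{-2}$ times the right side
of \eqref{eq:M} plus $\frac1\nu\cdot2b_n\cdot\frac{\nu-1}{\nu(\nu-2)}$. Multiplying by $\nu^2(\nu-1)^2(\nu-2)$, we see that
$C_k\le c_n$ follows from
\[
\frac{2(\nu-1)^2}{\nu^2}+\frac{\nu^2}{(\nu+1)^2}\Bigl[\frac{4(\nu-1)}{(\nu-2)(\nu-3)}+2\Bigr]\le4 .
\]
Write the bracket as $\frac{4f}\nu+2$ with $f=\frac{\nu(\nu-1)}{(\nu-2)(\nu-3)}$ and use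
$\frac{\nu^2}{(\nu+1)^2}\le1-\frac2\nu+\frac3{\nu^2}$. The terms without $f$ add up to at most
$4-\frac8\nu+\frac8{\nu^2}$, so it suffices that
$f\,(1-\frac2\nu+\frac3{\nu^2})\le2-\frac2\nu$. For $\nu=7,8,9$ this follows from $1.63\le1.71$, $1.49\le1.75$, $1.40\le1.77$; for
$\nu\ge10$, $f\le1.61\le1.8$ and the other factor on the left is at most $1$.
\end{proof}

\begin{lemma}\label{lem:s}
Let $n\ge8$. Then $0\le\kappa_k\le b_n$ and $0\le s_k\le\frac1{\nu(\nu-1)}$ for $1\le k\le n-1$; $|s_{k+1}-s_k|\le5/\nu^3$ for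
$1\le k\le n-2$; and $|\Delta^2s_k|\le B$ for $2\le k\le n-2$, where
\[
B=\frac{2+42/\nu}{\nu^4},\qquad\text{or also }B=\frac3{\nu^4}\text{ if }\nu\ge16 .
\]
\end{lemma}
\begin{proof}
$\kappa_k=D_k/(1+V_{k-1})$ gives the first claim, and $k\le\nu$ the second. By \eqref{eq:s},
\[
s_{k+1}-s_k=\nu D_{k+1}+(n-k-1)D_{k+1}(V_{k+1}+V_k)-V_k^2 .
\]
With $n-k-1\le\nu-1$ this is at least $\frac\nu{n^3}-\frac1{\nu^2}\ge-\frac3{\nu^3}$ (as $(1+\frac1\nu)^{-3}\ge1-\frac3\nu$) and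
at most $\frac1{\nu(\nu-1)}+\frac2{\nu^3}-\frac1{(\nu+1)^2}$. The latter, times $\nu^3$, equals
$5+\frac1{\nu-1}-\frac{3\nu+2}{(\nu+1)^2}<5$. Next,
\[
\Delta^2s_k=\nu C_k+(n-k)\bigl(2V_kC_k+D_{k+1}^2+D_k^2\bigr)-(D_{k+1}+D_k)(V_{k+1}+V_{k-1}).
\]
With $n-k\le\nu-1$ and Lemmas~\ref{lem:F}, \ref{lem:DC} (this is where $k\ge2$ and the lower bounds on $D_k$, $C_k$ are needed),
\[
\Delta^2s_k\le(\nu+2)c_n+\frac2{\nu^4(\nu-1)}-\frac4{n^4},\qquad
\Delta^2s_k\ge\frac{2\nu}{n^5}-\frac4{\nu^3(\nu-1)} .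
\]
With $t=1/\nu$, $\nu^4$ times the first bound is
\[
h(t)=\frac{4(1+2t)}{(1-t)^2(1-2t)}+\frac{2t}{1-t}-\frac4{(1+t)^4},\qquad h(0)=0,\quad h'(0)=24+2+16=42 .
\]
The first term is $4(1+6t+19t^2+\cdots)$ with nonnegative coefficients, so its second derivative is at least $152$. The second
term contributes at least $4$, the third at least $-80$. Hence $h''\ge76>0$, and both $h$ and $h(t)-42t$ are increasing. Since
$h(\frac17)\le7.79$, $h(t)\le42t+2$ on $[0,\frac17]$; and $h(\frac1{16})\le2.85$. Minus $\nu^4$ times the second bound is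
$\frac4{1-t}-\frac2{(1+t)^5}\le\bigl(4+\frac{14}3t\bigr)-(2-10t)\le2+14.7t$ on $[0,\frac17]$, which is at most $2.93$ for
$t\le\frac1{16}$.
\end{proof}

The point of Lemma~\ref{lem:s} is the gain in the second difference: $s_k$ is of order at most $\nu^{-2}$, its differences are
$O(\nu^{-3})$, its second differences $O(\nu^{-4})$.

\section{Levels up to four}\label{sec:low}

\subsection{General bounds}
We use repeatedly: if $f=-\log(1-w)$ with $|w|\le w^*<1$, $|\Delta^2w|\le b$ and consecutive values of $w$ differing by at most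
$\delta$, then Taylor's formula at the middle point gives
\begin{equation}\label{eq:taylor}
|\Delta^2f|\le\frac b{1-w^*}+\frac{\delta^2}{(1-w^*)^2}.
\end{equation}

\emph{Level 1.} Let $B$ be either choice in Lemma~\ref{lem:s} (the second one only if $\nu\ge16$), and
\[
B'=1.025\,B+27/\nu^6 .
\]
As $0\le s_k\le\frac1{42}$ and $\frac{42}{41}\le1.025$, $(\frac{42}{41})^2\cdot25\le27$, \eqref{eq:taylor} and
Lemma~\ref{lem:s} give $|\Delta^2\log\sigma_0(k)|\le B'$ for $2\le k\le n-2$. Hence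
$|\chi_1|\le\bar\chi_1:=2b_n+B'$.

\emph{Level 2.} Bounding $e^{\chi_1}-1$ by its size only would waste the smoothness of $s_k=k\kappa_k$. Write instead
$e^{\chi_1}-1=(1+\kappa_k)^2e^\tau-1=2\kappa_k+r_k$ with $|\tau|\le B'$. Then
\[
|r_k|\le b_n^2+(1+b_n)^2(e^{B'}-1)\le\bar r:=1.02\,B' .
\]
Indeed, $b_n$ and $B'$ decrease in $\nu$ and $(e^x-1)/x$ increases in $x>0$, so for either choice of $B$ the quotient
$(1+b_n)^2(e^{B'}-1)/B'$ decreases in $\nu$. It is at most $1.0087$ for the first choice (the bound at $\nu=7$) and at most $1.001$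
for the second (the bound at $\nu=16$). Also $b_n^2/B'\le\frac1{1.025(\nu-1)^2(2+42/\nu)}\le.0034$ for the first choice, and
$b_n^2/B'\le\frac1{3.075(\nu-1)^2}\le.0015$ for the second. Since $U_1-1=k/2$,
\[
1-\sigma_1(k)=s_k+\tfrac12k\,r_k\qquad(2\le k\le\nu-1).
\]
Put
\[
s^*=\frac1{\nu(\nu-1)}+\frac{\nu-1}2\bar r,\qquad\ell=\frac1{1-s^*},\qquad\delta=\frac5{\nu^3}+\nu\bar r .
\]
Then $|1-\sigma_1|\le s^*$, consecutive values of $1-\sigma_1$ differ by at most $\delta$, and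
$|\Delta^2(1-\sigma_1)(k)|\le B+2k\bar r$. Fix an integer $K\le n-3$ and consider only admissible $k\le K$. Then
\begin{equation}\label{eq:chi2}
|\Delta^2\log\sigma_1|\le B_1:=\ell(B+2K\bar r)+\ell^2\delta^2,\qquad|\chi_2|\le\bar\chi_2:=2\bar\chi_1+B_1\quad(k\le K).
\end{equation}

\emph{Levels 3 and 4.} From here we use sizes only: $|\Delta^2\log\sigma|\le4\max|\log\sigma|$ and
$|\log\sigma|\le-\log(1-|1-\sigma|)$. Thus
\begin{align}
|\chi_3|\le\bar\chi_3&:=2\bar\chi_2-4\log(1-y_2),&y_2&=(U_2(K)-1)(e^{\bar\chi_2}-1)&&(k\le K-1),\label{eq:chi3}\\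
|\chi_4|\le\bar\chi_4&:=2\bar\chi_3-4\log(1-y_3),&y_3&=(U_3(K-1)-1)(e^{\bar\chi_3}-1)&&(k\le K-2),\label{eq:chi4}
\end{align}
provided $s^*,y_2,y_3<1$; these conditions also give $\sigma_1,\sigma_2,\sigma_3>0$ in the respective ranges. Here $U_2$ is
increasing, and $y_3$ is used only for $K-1\le12$, where $U_3$ is increasing on the integers in question by
\eqref{eq:U3values}.

\subsection{All ratios up to level four lie in $(0,1)$}

\begin{proposition}\label{prop:R1}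
For $n\ge8$, $l\le4$ and all admissible $k$: $0<x_l(k)<1$.
\end{proposition}
\begin{proof}
We take $B=(2+42/\nu)/\nu^4$, and $K=n-3$, the last admissible index at level $2$. Level $0$ is fine since $s_k\le\frac1{42}$.
As noted in Section~\ref{sec:flow}, at each further level only $x_l<1$ has to be shown; for $l\le3$ this is $\sigma_l>0$.

\emph{Rows $8,9,10$.} The bounds of the previous subsection are:
\begin{center}\small
\begin{tabular}{c|c|c|c|c|c|c|c|c|c|c}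
$n$&$K$&$B$&$B'$&$\ell$&$\delta$&$\bar\chi_1$&$B_1$&$\bar\chi_2$&$y_2$&$\bar\chi_3$\\\hline
8&5&.00334&.00365&1.037&.0407&.01046&.0439&.0652&.0734&.436\\
9&6&.00178&.00193&1.026&.0256&.00640&.02676&.0397&.0541&.303\\
10&7&.00102&.00110&1.019&.0170&.00419&.01735&.0259&.0415&.222
\end{tabular}
\end{center}
Here $U_2(K)-1=\frac{25}{23},\frac{36}{27},\frac{49}{31}$. Since $s^*,y_2<1$, levels $1$ and $2$ are fine. For $n=8$, level $3$ has only $k=4$, and
$x_3(4)\le.2124\,e^{.436}<.33$ by \eqref{eq:X4values}; level $4$ is empty. For $n=9$, level $3$ has $k=4,5$, and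
$x_3\le.2749\,e^{.303}<.38$; level $4$ is empty. For $n=10$, $y_3\le.49274\,(e^{.222}-1)\le.1226<1$ settles level $3$.
Level $4$ has only $k=5$, with $\bar\chi_4\le.968$ and $x_4(5)\le.0759\,e^{.968}<.21$.

\emph{Rows $n\ge11$: levels up to three.} Put $t=1/\nu\le.1$ and $\beta(t)=\nu^4B'=2.05+43.05t+27t^2$, so that $\beta(.1)=6.625$. Then
$s^*=\frac{t^2}{1-t}+.51\,t^3(1-t)\beta(t)$ increases in $t$, so $\ell\le1.0145$ (the bound at $t=.1$). With
$K=\nu-2$, and with $1.0145$ in place of $\ell$,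
\[
\nu^3\bar\chi_2\le\frac4{1-t}+2t\beta(t)+\ell\bigl[t(2+42t)+2.04(1-2t)\beta(t)\bigr]+\ell^2t^3\bigl(5+1.02\beta(t)\bigr)^2 .
\]
Every summand increases in $t$ on $[0,.1]$; for $(1-2t)\beta(t)$ the derivative is $38.95-118.2t-162t^2>0$. At $t=.1$ the
right side is at most $4.4445+1.325+1.0145(.62+10.812)+.1424\le17.6$. So
\[
\bar\chi_2\le\frac{17.6}{\nu^3}\le.0176 .
\]
Next, $y_2\le\frac{\nu-2}4(e^{\bar\chi_2}-1)\le.036$. Using $e^x-1\le1.009x$ for $0\le x\le.0176$ and $-\log(1-y)\le1.019y$ for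
$0\le y\le.036$,
\[
\bar\chi_3\le\bar\chi_2\bigl[2+1.0285(\nu-2)\bigr]\le1.0285\,\nu\,\bar\chi_2\le\frac{18.11}{\nu^2}\le.182 .
\]
At level $3$ we have $k\le n-4=\nu-3$ and, by \eqref{eq:Ubound}, $U_3(k)-1\le\frac{\nu-3}8$. As $e^x-1\le1.1x$ for
$0\le x\le.182$,
\[
|1-\sigma_3|\le p:=\frac{\nu-3}8(e^{\bar\chi_3}-1)\le2.491\,\frac{\nu-3}{\nu^2}\le.175 .
\]
So levels $0$ to $3$ are fine: $s_k$, $s^*$, $y_2$, $p$ are all less than $1$.

\emph{Rows $n\ge11$: level four, $5\le k\le n-5$.} A bound on $|\chi_4|$ by sizes would not suffice here, because $X_4(k)$ tends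
to $1$. Instead we use that $U_3$ is almost linear. Dividing polynomials in \eqref{eq:U},
\[
8(U_3-1)=z-\frac{21}8+\psi(z),\qquad
\psi=\frac{65.25z^3+194.625z^2+167.0625z+47.25}{16z^4+66z^3+101z^2+70.5z+18}>0\quad(z>0).
\]
For $z\ge5$ we have $\psi\le1$, because $16z^4+.75z^3-93.625z^2-96.5625z-29.25\ge0$ there ($16z^4\ge400z^2$). With $U=U_3(k)$,
the difference $8(U-U_3(k-1))=1+\psi(k)-\psi(k-1)\le2$ gives $U_3(k-1)\ge U-\frac14$, and
$8(U_3(k+1)-U)=1+\psi(k+1)-\psi(k)\ge0$ gives $U_3(k+1)\ge U$. Since $u_3=U_3/\sigma_3$ and $\sigma_3\in[1-p,1+p]$,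
\[
u_3(k-1)\,u_3(k+1)\ge\frac{(U-\frac14)^2}{(1+p)^2},\qquad0<u_3(k)-1\le\frac U{1-p}-1 .
\]
By \eqref{eq:xflow}, $x_4(k)<1$ if $\frac U{1-p}-1<\frac{U-1/4}{1+p}$, i.e.\ if
$\frac{2pU}{1-p^2}<1-\frac1{4(1+p)}$; and $\frac{2pU}{1-p^2}<\frac34$ suffices. As
$U\le1+\frac k8\le\frac{\nu+4}8$ and $\frac{(\nu-3)(\nu+4)}{\nu^2}=1+t-12t^2\le\frac{49}{48}$,
\[
2pU\le\frac{2\cdot2.491}8\cdot\frac{49}{48}\le.64,\qquad\frac{2pU}{1-p^2}\le\frac{.64}{.969}<.67<\frac34 .\qedhere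
\]
\end{proof}

\subsection{Small indices are trapped at level four}

\begin{proposition}\label{prop:R2}
If $6\le k\le11$ and $n\ge k+6$, then $x_4(k)\le\phi^{-2}$.
\end{proposition}
\begin{proof}
Use the general bounds with $K=k+2\le n-4$, with $B=(2+42/\nu)/\nu^4$ for $k\le10$ and $B=3/\nu^4$ for $k=11$ (then $\nu\ge16$).
For fixed $K$, all of $b_n,B,B',\bar r,\nu\bar r,(\nu-1)\bar r,s^*,\ell,\delta$, hence
$\bar\chi_1,B_1,\bar\chi_2,y_2,\bar\chi_3,y_3,\bar\chi_4$, decrease in $\nu$. So we may take $\nu=k+5$. Then $\ell\le1.012$,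
$U_2(K)-1=\frac{64}{35},\frac{81}{39},\frac{100}{43},\frac{121}{47},\frac{144}{51},\frac{169}{55}$ for $k=6,\dots,11$, and
$U_3(K-1)-1=U_3(k+1)-1$ is taken from \eqref{eq:U3values}. Upper bounds:
\begin{center}\small
\begin{tabular}{c|c|c|c|c|c|c|c|c|c|c|c}
$k$&$10^4b_n$&$10^4B'$&$\delta$&$\bar\chi_1$&$B_1$&$\bar\chi_2$&$y_2$&$\bar\chi_3$&$y_3$&$\bar\chi_4$&$X_4(k)e^{\bar\chi_4}$\\\hline
6&8.265&4.23&.00851&.00208&.00747&.01163&.02140&.1099&.0708&.514&.19\\
7&6.314&2.81&.00634&.00155&.00554&.00864&.01803&.0901&.0686&.465&.24\\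
8&4.932&1.934&.00485&.00118&.00421&.00657&.01534&.0751&.0661&.424&.28\\
9&3.925&1.37&.00378&.00093&.00327&.00513&.01325&.0637&.0637&.391&.32\\
10&3.175&1.00&.00302&.00074&.00259&.00407&.01152&.0546&.0612&.362&.352\\
11&2.605&.487&.00202&.00057&.00136&.00250&.00770&.0360&.0444&.254&.353
\end{tabular}
\end{center}
All entries of the last column are less than $.3819<\phi^{-2}$.
\end{proof}
The second choice of $B$ in Lemma~\ref{lem:s} serves only the index $k=11$.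

\section{Levels from five on}\label{sec:high}

\begin{proposition}\label{prop:high}
Let $n\ge8$, $l\ge5$ and $3\cdot2^{l-3}\le k\le n-1-l$. Then $0<x_l(k)<1$. If moreover $k<3\cdot2^{l-2}$, then
$x_l(k)\le\phi^{-2}$.
\end{proposition}

The proof occupies this section. We replace $\chi_0$ by an analytic function on a disc around $k$, follow the analytic flow on
shrinking discs up to level $l$, and finally compare it with the true flow at integers.

Fix $n,l,k$ as in the proposition; so $k\ge12$ and $n\ge k+l+1\ge18$. Put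
$q=\lfloor k/2\rfloor$, $\gamma=\frac{11}8$ and, as announced in Section~\ref{sec:difficulty},
\[
R_i=\sqrt{1+2^{1-i}k}\ (0\le i\le l-1),\quad S_i=\sum_{j=i}^{l-1}R_j,\quad S_l=0,\quad
\Omega_i=\{z\in\mathbb C:|z-k|\le S_i\}.
\]
A disc of radius $R_i$ around a point of $\Omega_{i+1}$ lies in $\Omega_i$, so \eqref{eq:cauchy} with $R=R_i$ bounds
$\Delta^2F$ on $\Omega_{i+1}$ by $2\sup_{\Omega_i}|F|/(2^{1-i}k)$. Moreover $R_i>1$ and $S_i\ge l-i$. The nested discs end at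
the single point $\Omega_l=\{k\}$, where the conclusion is wanted.

\subsection{Sizes of the discs}\label{sec:sizes}
For fixed $l$, $S_i/k$ decreases in $k$, so the worst case is $k=3\cdot2^{l-3}$. There
$S_i=M_{l-1-i}$, where $M_J=\sum_{j\le J}m_j$ and $m_j=\sqrt{1+3\cdot2^{j-1}}$:
\[
M_0,\dots,M_5\le1.5812,\ 3.5812,\ 6.2270,\ 9.8326,\ 14.8326,\ 21.8326,\qquad M_6<31.69,\ M_7<45.58 .
\]
For $J\ge1$ we have $m_{J+1}\le M_J$: this is true for $J=1$, and if it holds for $J$, then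
$m_{J+2}\le\sqrt2\,m_{J+1}\le M_J+m_{J+1}=M_{J+1}$. So $M_J/2^J$ is nonincreasing for
$J\ge1$, and its maximum over $J\ge0$ is $M_1/2\le1.7906$. Therefore, for all $k$ under consideration and $0\le i\le l-1$,
\begin{equation}\label{eq:Sbound}
\frac{S_i}k\le\frac4{3\cdot2^i}\cdot\frac{M_J}{2^J}\Big|_{J=l-1-i}\le\frac4{3\cdot2^i}\cdot1.7906 .
\end{equation}
In particular $S_2<.6k$, and $S_i\le.299k$ for $i\ge3$, $S_i\le.15k$ for $i\ge4$.

We also need
\begin{equation}\label{eq:S0}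
k+S_0\le1.5\,n .
\end{equation}
Since $n\ge k+l+1$, it suffices that $S_0\le\frac k2+\frac32(l+1)$. As a function of $k$, $S_0$ is concave with slope
$\sum_i2^{-i}/R_i\le S_0/(2k)$. For $l=5$ the inequality follows from $14.84\le15$, $15.36\le15.5$, $15.87\le16$ at $k=12,13,14$,
and the slope at $14$ is at most $.1857+.1291+.0884+.0590+.0377<\frac12$. For $l=6$: $21.84\le22.5$ at $k=24$, slope at most $.46$.
For $l=7$: $31.69\le36$ at $k=48$, slope at most $.34$. For $l\ge8$: $S_0\le\frac43\cdot\frac{45.58}{128}k\le.48k$.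

\subsection{Analytic approximation of level 0}
The recursion \eqref{eq:Vrec} expresses $V_n^k$ through $V_{n-1}^{k-1}$, then $V_{n-2}^{k-2}$, and so on; each step reduces an
error by a factor of order $n$. So we start in row $n-q$ with a constant and let the recursion run on functions of a complex
variable: put $\tilde V_{n-q}\equiv\frac1{n-q}$ and
\[
\tilde V_r(\xi)=\frac1{r-\xi\,\tilde\rho_{r-1}(\xi-1)}\quad(r=n-q+1,\dots,n),\qquad\tilde\rho_r=\frac{\tilde V_r}{1+\tilde V_r} .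
\]
These are rational functions, real on the real axis.

\begin{lemma}\label{lem:level0}
The function $\tilde\kappa(z)=\frac{1+\tilde V_n(z)}{1+\tilde V_n(z-1)}-1$ is analytic near $\Omega_0$, and there
\begin{equation}\label{eq:kappabound}
|\log(1+\tilde\kappa)|\le1.001\cdot\frac{1.27}{(n-2.4)(n-3.4)(n-4.4)} .
\end{equation}
For integers $k'$ with $|k'-k|\le l$,
\begin{equation}\label{eq:err0}
|\chi_0(k')-\log(1+\tilde\kappa(k'))|\le\mathrm{err}_0:=\frac2{(n-q)(n-q-1)\prod_{j=1}^q(n-j)} .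
\end{equation}
\end{lemma}
\begin{proof}
\emph{Size of $\tilde V_r$.} Let $z\in\Omega_0$, $r=n-j$ with $0\le j\le q-1$, and $\xi\in\{z-j,z-j-1\}$. As $j+1\le k$ and by \eqref{eq:S0},
$|\xi|\le S_0+k-j\le1.5n-j$. We claim $|\xi\tilde\rho_{r-1}(\xi-1)|\le2.4$, hence $|\tilde V_r(\xi)|\le\frac1{r-2.4}$. Note
$k\le n-6$, so $q\le\frac n2-3$. For $j=q-1\le\frac n2-4$: $\tilde\rho_{r-1}=\frac1r$ and
$\frac{|\xi|}r\le\frac{1.5n-j}{n-j}\le2$. For $j\le q-2\le\frac n2-5$, by induction on $r$: $|\tilde V_{r-1}(\xi-1)|\le\frac1{r-3.4}$,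
so $|\tilde\rho_{r-1}(\xi-1)|\le\frac1{r-4.4}$, and
\begin{equation}\label{eq:xi}
\frac{|\xi|}{r-4.4}\le\frac{1.5n-j}{n-j-4.4}\le\frac{2(n+5)}{n+1.2}\le2.4\qquad(n\ge18).
\end{equation}
No denominator vanishes on the closed sets considered, so all these functions are analytic near them.

\emph{Differences.} Let $\mathsf D_r=\sup_{z\in\Omega_0}|\tilde V_r(z-j)-\tilde V_r(z-j-1)|$, $r=n-j$. We claim
$\mathsf D_r\le\frac{1.39}{(r-2.4)^2(r-4.4)}$. For $j=q-1$, $\mathsf D_r\le(r-2.4)^{-2}\frac1r$. For $j\le q-2$, so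
$r\ge\frac n2+5\ge14$, put $\xi=z-j$ and $\tilde\rho=\tilde\rho_{r-1}$. The denominators of $\tilde V_r(\xi)$ and $\tilde V_r(\xi-1)$ differ, up to sign, by
$\xi\tilde\rho(\xi-1)-(\xi-1)\tilde\rho(\xi-2)=\tilde\rho(\xi-1)+(\xi-1)\bigl[\tilde\rho(\xi-1)-\tilde\rho(\xi-2)\bigr]$. With
$|\xi-1|\le2.4(r-4.4)$ from \eqref{eq:xi} and $|1+\tilde V_{r-1}|\ge\frac{r-4.4}{r-3.4}$, induction on $r$ gives
\[
\mathsf D_r\le\frac1{(r-2.4)^2}\Bigl[\frac1{r-4.4}+2.4(r-4.4)\frac{(r-3.4)^2}{(r-4.4)^2}\mathsf D_{r-1}\Bigr]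
\le\frac{1+\frac{2.4\cdot1.39}{r-5.4}}{(r-2.4)^2(r-4.4)} .
\]
The numerator is at most $1.39$ for $r\ge14$, and at most $1.27$ for $r=n\ge18$. Dividing by $|1+\tilde V_n(z-1)|\ge\frac{n-3.4}{n-2.4}$
we get $|\tilde\kappa|\le\frac{1.27}{(n-2.4)(n-3.4)(n-4.4)}\le4.2\cdot10^{-4}$, hence \eqref{eq:kappabound}.

\emph{Error at integers.} Let $k'\in[k-l-1,k+l]$ be an integer. Then $V_n^{k'}$ obeys the same $q$-step recursion: the arguments
satisfy $k'-j\ge\lceil k/2\rceil-l\ge1$ for $j\le q-1$, and $k'-j\le n-1-j$; the last argument is $k'-q\ge0$. At row $n-q$ the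
error is at most $\frac1{(n-q)(n-q-1)}$, by Lemma~\ref{lem:F} if the argument is positive. If it is $0$, note
$V_r^0=\mathcal D_{r-1}/\mathcal D_r=1/(r\pm1/\mathcal D_{r-1})$, which differs from $\frac1r$ by at most $\frac1{r(r-1)}$. At
these arguments $0\le V_r,\tilde V_r\le\frac1{r-1}$ (for $\tilde V_r$ by the argument that proves Lemma~\ref{lem:F}). As
$V\mapsto V/(1+V)$ is $1$-Lipschitz on $V\ge0$, the step to row $r=n-j$ multiplies the error by at most
$\frac{k'-j}{(r-1)^2}\le\frac1{r-1}$. So $|V_n^{k'}-\tilde V_n(k')|\le\frac12\mathrm{err}_0$. If $|k'-k|\le l$, this holds for $k'$ and $k'-1$. Since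
$\chi_0(k')=\log(1+V_n^{k'})-\log(1+V_n^{k'-1})$ and $\log(1+V)$ is $1$-Lipschitz on $V\ge0$, \eqref{eq:err0} follows.
\end{proof}

\subsection{The analytic flow from level 0 to level 3}
Put $\tilde\chi_0=\log(1+\tilde\kappa)$ and, for $i=0,1,2$,
\[
\tilde\sigma_i=1-(U_i-1)(e^{\tilde\chi_i}-1),\qquad\tilde\chi_{i+1}=2\tilde\chi_i+\Delta^2\log\tilde\sigma_i,
\]
with $\tilde\chi_i$ considered on $\Omega_i$, and $d_i=2^{-i}\sup_{\Omega_i}|\tilde\chi_i|$. On $\Omega_i$ we have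
$|U_i-1|\le2^{-i}|z|$; for $i=2$ this is $|4+3/z|\ge4$, valid as $\mathrm{Re}\,z>0$ on $\Omega_2$. Since $|e^x-1|\le|x|e^{|x|}$,
\[
|\tilde\sigma_i-1|\le w_i:=(k+S_i)\,d_i\,e^{2^id_i},
\]
and by \eqref{eq:cauchy} with $R_i^2-1=2^{1-i}k$, as long as $w_i<1$,
\begin{equation}\label{eq:dstep}
d_{i+1}\le d_i+\frac{-\log(1-w_i)}{2k}\qquad(i=0,1,2).
\end{equation}

\subsection{The analytic flow from level 3 to level $l$}
From level $3$ on, explicit model functions become unwieldy, and the expected form $\theta_i\approx2^i/(z+\gamma)$ is a good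
enough reference. Put
\[
P_3=-\tfrac18\log X_3,\qquad Q=\frac1{z+\gamma},\qquad T_3=P_3-\tfrac18\tilde\chi_3,
\]
and for $3\le i<l$
\[
T_{i+1}=T_i+2^{-i-1}\Delta^2h_i,\qquad h_i=-\log\bigl(1-e^{-2^iT_i}\bigr),
\]
with the branch of $h_i$ given by \eqref{eq:hg} below, which is real on the real axis.
This is \eqref{eq:thetaflow} for $\tilde x_i=e^{-2^iT_i}$, and $\tilde x_3=X_3e^{\tilde\chi_3}$ continues the previous flow. Let
$E_i=T_i-Q$ and $\hat e_i=\sup_{\Omega_i}|E_i|$. On $\Omega_3$, $S_3\le.299k$ gives $|z|\ge k-S_3\ge8.41$ and $\cos\arg z\ge.95$.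

\paragraph{The start: $P_3-Q$.} We have
\[
8P_3=2\log\bigl(1+\tfrac2z\bigr)+\log\bigl(1+\tfrac4z\bigr)+2\log\bigl(1+\tfrac3{4z}\bigr)-\log\bigl(1-\tfrac1{4z}\bigr)
-\log\bigl(1+\tfrac7{4z}\bigr)=\sum_{j\ge1}\frac{(-1)^{j-1}p_j}{j\,z^j},
\]
$p_j=2\cdot2^j+4^j+2(\frac34)^j-(-\frac14)^j-(\frac74)^j$; $p_1,\dots,p_4=8,\,22,\,75.5,\,279.25$. For $j\ge5$,
$0\le p_j\le4^j+2\cdot2^j$, so these terms contribute to $P_3$ at most
\[
\frac1{40|z|^5}\Bigl[\frac{1024}{1-4/|z|}+\frac{64}{1-2/|z|}\Bigr]\le\frac{1953+84}{40|z|^5}\le\frac{51}{|z|^5}.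
\]
On the other hand
$Q=\frac1z-\frac\gamma{z^2}+\frac{\gamma^2}{z^3}-\frac{\gamma^3}{z^4}+\frac{\gamma^4}{z^4(z+\gamma)}$, with last term at most
$3.58|z|^{-5}$. The first two terms of $P_3$ and $Q$ agree; this is the reason for $\gamma=\frac{22}{16}$. Hence, with
$\mu=\frac{75.5}{24}-\gamma^2=1.25520\ldots$ and $\frac{279.25}{32}-\gamma^3=6.12695\ldots$,
\begin{equation}\label{eq:PQ}
\Bigl|P_3-Q-\frac{\mu-6.12695\ldots/z}{z^3}\Bigr|\le\frac{55.1}{|z|^5},\qquad\text{so}\qquad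
|P_3-Q|\le\frac{1.2553+55.1/|z|^2}{|z|^3}.
\end{equation}
For the last step put $\omega=6.12695\ldots/z$ and note that $|\mu-\omega|\le\mu$ whenever $|\omega|\le2\mu\cos\arg\omega$; here $|\omega|\le.73$ and
$\cos\arg\omega\ge.95$. Thus $\hat e_3\le d_3+\sup_{\Omega_3}|P_3-Q|$.

\paragraph{One step.} Let $3\le i\le l-1$, $y=z+\gamma$, $\tau=2^i/y$, $g_i=-\log(1-e^{-\tau})$ and $\eta=2^iE_i$. As
$2^iT_i=\tau+\eta$,
\begin{equation}\label{eq:hg}
h_i=g_i-\log\Bigl(1+\frac{1-e^{-\eta}}{e^\tau-1}\Bigr).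
\end{equation}
We bound $\Delta^2$ of the second term, which is small, by Cauchy's estimate, and that of $g_i$ directly.

Since $i\le l-1$, we have $k\ge\frac342^i$. So on $\Omega_i$, $|\tau|\le\frac{2^i}{k-S_i}\le1.91$ and $|\mathrm{Im}\,\tau|\le\frac12\mathrm{Re}\,\tau$.
Then $|e^\tau-1|\ge|\tau|$: with $a=\mathrm{Re}\,\tau\in(0,2]$,
\[
\mathrm{Re}\,\frac{e^\tau-1}\tau=\mathrm{Re}\int_0^1e^{t\tau}dt\ge\int_0^1(1+ta)\Bigl(1-\frac{t^2a^2}8\Bigr)dt
=1+\frac a2-\frac{a^2}{24}-\frac{a^3}{32}\ge1 .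
\]
So the fraction in \eqref{eq:hg} is at most $|y|\,\hat e_i\,e^{2^i\hat e_i}\le w_i:=(k+\gamma+S_i)\,\hat e_i\,e^{2^i\hat e_i}$ in
absolute value, and \eqref{eq:cauchy} applies to $h_i-g_i$ if $w_i<1$.

For $g_i$ itself we use its second derivative. One finds $g_i'(z)=2^{-i}\frac{\tau^2}{e^\tau-1}$ and $g_i''(z)=-\mathsf B(\tau)/y^2$
with, by the expansion $\frac\tau{e^\tau-1}=\sum B_m\tau^m/m!$ in Bernoulli numbers ($|\tau|<2\pi$),
\[
\mathsf B(\tau)=\frac d{d\tau}\frac{\tau^2}{e^\tau-1}=1-\tau+\frac{\tau^2}4+\sum_{m\ge2}\frac{(2m+1)B_{2m}}{(2m)!}\tau^{2m},\qquad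
\frac{|B_{2m}|}{(2m)!}=\frac{2\zeta(2m)}{(2\pi)^{2m}}\le\frac{2.17}{(2\pi)^{2m}}\ (m\ge2).
\]
Let $z\in\Omega_{i+1}$ and $-1\le t\le1$. Since $\gamma\ge1$, $\mathrm{Re}(z+t+\gamma)\ge k-S_{i+1}$. The value of $\tau$ at $z+t$
satisfies $|\tau|\le\frac43$ if $i=l-1$ (then $S_{i+1}=0$), and $|\tau|\le\frac{2/3}{1-.15}$ if $i\le l-2$ (then $k\ge\frac322^i$).
So $|\tau|\le1.4\le4\cos\arg\tau$, and hence
$|1-\tau+\frac{\tau^2}4|=|1-\frac\tau2|^2=1-\mathrm{Re}\,\tau+\frac{|\tau|^2}4\le1$. The sum over $m\ge2$ is at most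
$.027+.002+.001$, so $|\mathsf B(\tau)|\le1.05$. As $\Delta^2g(z)=\int_{-1}^1(1-|t|)g''(z+t)\,dt$, we obtain
\begin{equation}\label{eq:estep}
\hat e_{i+1}\le\hat e_i+\frac{-\log(1-w_i)}{2k}+\frac{1.05\cdot2^{-i-1}}{(k-S_{i+1})^2}\qquad(3\le i\le l-1),
\end{equation}
as long as $w_i<1$.

\subsection{Running the estimates}\label{sec:run}

\paragraph{Level $l=5$.} With $n\ge k+6$, \eqref{eq:kappabound} gives $kd_0\le\frac{1.2713\,k}{(k+3.6)(k+2.6)(k+1.6)}$. This bound,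
the ratios $S_i/k$, and $k$ times the bound \eqref{eq:PQ} at $|z|=k-S_3$ all decrease in $k$. In \eqref{eq:dstep} and
\eqref{eq:estep} multiplied by $k$ we have $w_i=\frac{k+S_i}k(kd_i)e^{2^i(kd_i)/k}$ for $i\le2$,
$w_i=\frac{k+\gamma+S_i}k(k\hat e_i)e^{2^i(k\hat e_i)/k}$ for $i\ge3$, and the term $\frac k{(k-S_{i+1})^2}$. So inductively the
resulting bounds for $kd_i$, $w_i$, $k\hat e_i$ and $(k+\gamma+S_i)\hat e_i$ all decrease in $k$, and it suffices to compute at the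
smallest $k$ of a range.

\emph{Case A: $k\ge12$.} At $k=12$, with $S_0,\dots,S_4\le14.8326,\,9.8326,\,6.2270,\,3.5812,\,1.5812$:
\begin{align*}
&d_0\le4.11\cdot10^{-4},\ w_0\le.01104;\quad d_1\le8.74\cdot10^{-4},\ w_1\le.0192;\quad d_2\le1.69\cdot10^{-3},\ w_2\le.0311;\\
&d_3\le3.01\cdot10^{-3},\ |P_3-Q|\le3.41\cdot10^{-3},\ \hat e_3\le6.42\cdot10^{-3},\ w_3\le.1147;\\
&\hat e_4\le6.42\cdot10^{-3}+5.08\cdot10^{-3}+6.1\cdot10^{-4}=.01211,\ w_4\le.2200;\\
&\hat e_5\le.01211+.01036+.00023=.0227 .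
\end{align*}
So for all $k\ge12$: $(k+\gamma)\hat e_5\le.31$, $(k+\gamma+S_3)\hat e_3\le.115$, $(k+\gamma+S_4)\hat e_4\le.182$.

\emph{Case B: $k\ge19$.} At $k=19$, $n\ge25$, with $S_0,\dots,S_4\le18.20,\,11.95,\,7.48,\,4.24,\,1.84$:
\begin{align*}
&d_0\le1.27\cdot10^{-4},\ w_0\le.00473;\quad d_1\le2.52\cdot10^{-4},\ w_1\le.00781;\quad d_2\le4.59\cdot10^{-4},\ w_2\le.01219;\\
&d_3\le7.83\cdot10^{-4},\ |P_3-Q|\le4.70\cdot10^{-4},\ \hat e_3\le1.26\cdot10^{-3},\ w_3\le.0314;\\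
&\hat e_4\le(1.26+.84+.23)\cdot10^{-3}=2.33\cdot10^{-3},\ w_4\le.0538;\\
&\hat e_5\le(2.33+1.46+.1)\cdot10^{-3}=3.89\cdot10^{-3} .
\end{align*}
So $(k+\gamma)\hat e_5\le.08$ for $k\ge19$.

\paragraph{Case C: $l\ge6$, $k\ge3\cdot2^{l-3}\ge24$.} By \eqref{eq:Sbound} and the monotonicity of $M_J/2^J$,
$S_0,\dots,S_4\le.9098k,\ .6181k,\ .4098k,\ .2595k,\ .1493k$, and $S_i\le2.3875\cdot2^{-i}k\le.0747k$ for $i\ge5$. Put
\[
\psi=\frac{24}k\le2^{6-l},\qquad\omega=\psi^2\le1,\qquad\varepsilon_i=k\hat e_i .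
\]
Since $n\ge k+7$, $kd_0\le1.2713/k^2\le.00221\,\omega$. By \eqref{eq:dstep} with $-\log(1-w)\le\frac w{1-w}$:
\[
w_0\le.00423\omega,\ kd_1\le.00434\omega;\quad w_1\le.00703\omega,\ kd_2\le.00788\omega;\quad w_2\le.01113\omega,\
kd_3\le.01351\omega .
\]
By \eqref{eq:PQ} with $|z|\ge.7405k\ge17.7$, $k|P_3-Q|\le3.53/k^2\le.00614\,\omega$. So $\varepsilon_3\le.0197\,\omega$. Now
\eqref{eq:estep}, multiplied by $k$:
\begin{itemize}
\item $i=3$: $\frac{k+\gamma+S_3}k\le1.317$, $w_3\le.0263\,\omega$; $\varepsilon_4\le.0333\omega+.0038\psi\le.0371$.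
\item $i=4$: $\frac{k+\gamma+S_4}k\le1.2067$ and $e^{16\hat e_4}\le e^{.02474}$ give $w_4\le1.2370\,\varepsilon_4\le.0460$. With
$-\log(1-w)\le w/.954$, $\varepsilon_5\le1.649\,\varepsilon_4+.0016\psi\le.0550\omega+.0079\psi\le.0629$.
\item $i=5$: $\frac{k+\gamma+S_5}k\le1.1321$ and $e^{32\hat e_5}\le e^{.0839}$ give $w_5\le1.2317\,\varepsilon_5\le.0776$. For such
$w$, $-\log(1-w)\le1.041w$, so $\varepsilon_6\le1.642\,\varepsilon_5+.0008\psi\le.0904\omega+.0138\psi$.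
\item $6\le i\le l-1$: as long as $\varepsilon_i\le.12$ we have $2^i\hat e_i\le\frac43\varepsilon_i\le.16$, so
$w_i\le1.1321\cdot1.1736\,\varepsilon_i\le.1595$. For such $w$, $-\log(1-w)\le1.0895w$, so
$\varepsilon_{i+1}\le1.725\,\varepsilon_i+.0256\cdot2^{-i}\psi$. Iterating, with
$\sum_{m\ge6}.0256\cdot2^{-m}\,1.725^{-(m-5)}\le.0004$, we get for $6\le i\le l$
\[
\varepsilon_i\le1.725^{\,i-6}(.0904\omega+.0142\psi)\le.0904\,(.4313)^{i-6}+.0142\,(.8625)^{i-6}\le.105,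
\]
because $\psi\le2^{6-l}\le2^{6-i}$. So the condition $\varepsilon_i\le.12$ persists.
\end{itemize}
It is decisive here that the growth factor $1.725$ per level is less than $2$, while $\psi\le2^{6-l}$.
Therefore $(k+\gamma)\hat e_l\le1.058\cdot.105\le.112$, and $(k+\gamma+S_i)\hat e_i\le.14$ for $3\le i\le l-1$.

In all cases $w_i\le.032$ for $i\le2$, $w_i<1$ for $3\le i\le l-1$, and $(k+\gamma+S_i)\hat e_i\le.182$ for $3\le i\le l-1$.

\subsection{The error made at integers}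
It remains to compare the analytic flow with the true one at integers. Let $\tilde x_i=X_ie^{\tilde\chi_i}$ for $i\le3$,
$\tilde x_i=e^{-2^iT_i}$ for $i\ge3$, $\tilde\theta_i=-\log\tilde x_i$ and $\tilde u_i=1/(1-\tilde x_i)$; at integers these are real.
Consider integers $k'$ with $|k'-k|\le l-i$. They lie in $\Omega_i$, since $S_i\ge l-i$, and are admissible at level $i$, since
$l+1\le k\le n-1-l$.

\begin{lemma}\label{lem:utilde}
For $0\le i\le l-1$ and $|k'-k|\le l-i$: $\tilde\theta_i(k')>0$ and $\tilde u_i(k')\le1+1.25(k'+1.4)2^{-i}$.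
\end{lemma}
\begin{proof}
Let $i\le2$. Then $0<X_i<1$ and $1-\tilde x_i=(1-X_i)\tilde\sigma_i$ with $\tilde\sigma_i\ge1-w_i>0$, so $\tilde\theta_i>0$ and
$\tilde u_i\le\frac{U_i}{1-w_i}\le1.034(1+k'2^{-i})$. This is at most the stated bound since $1.75\cdot2^{-i}\ge.034$. For $i\ge3$,
$k'\le k+S_i$ gives
\[
\tilde\theta_i=2^iT_i\ge\frac{2^i}{k'+\gamma}\bigl(1-(k'+\gamma)\hat e_i\bigr)\ge\frac{.8\cdot2^i}{k'+\gamma},
\]
and we use $\frac1{1-e^{-\theta}}\le1+\frac1\theta$.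
\end{proof}

Put $A_i=6.4+5.5(k+l-i+1.4)2^{-i}$ and $\mathrm{err}_i=\mathrm{err}_0\prod_{j<i}A_j$. By Lemma~\ref{lem:utilde},
$A_i\ge2+4.4\,\tilde u_i(k')$ for $|k'-k|\le l-i$.

\begin{lemma}\label{lem:integers}
Suppose $\mathrm{err}_l\le.06$. Then for $0\le i\le l$ and $|k'-k|\le l-i$ the number $x_i(k')$ is defined and positive, and
$|\theta_i(k')-\tilde\theta_i(k')|\le\mathrm{err}_i$. For $i<l$ moreover $x_i(k')<1$.
\end{lemma}
\begin{proof}
Induction on $i$. For $i=0$ the row is positive and the estimate is \eqref{eq:err0}. Let $i<l$ and $\eta=\theta_i-\tilde\theta_i$.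
Then $|\eta|\,\tilde u_i\le\mathrm{err}_{i+1}/4.4\le\mathrm{err}_l/4.4\le.0137$; in particular $|\eta|\le.0137$. As
$\tilde u_i\ge1/\tilde\theta_i$, $|\eta|<\tilde\theta_i$ and $\theta_i>0$. Thus $0<x_i(k')<1$ for $|k'-k|\le l-i$, so
$a_{k'}^{(i+1)}>0$ for these $k'$, and $x_{i+1}(k')$ is defined and positive for $|k'-k|\le l-i-1$. Further,
\[
|\log u_i-\log\tilde u_i|=\bigl|\log\bigl(1+(1-e^{-\eta})(\tilde u_i-1)\bigr)\bigr|\le1.1\,|\eta|\,\tilde u_i,
\]
so by \eqref{eq:thetaflow}, which holds for both flows,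
$|\theta_{i+1}-\tilde\theta_{i+1}|\le2\,\mathrm{err}_i+4.4\,\mathrm{err}_i\max\tilde u_i\le\mathrm{err}_{i+1}$.
\end{proof}

\begin{lemma}\label{lem:errl}
If $l=5$, then $\mathrm{err}_5\le.056$ and $\mathrm{err}_5(k+\gamma)/32\le.024$. If $l\ge6$, then $\mathrm{err}_l<.06$ and
$\mathrm{err}_l(k+\gamma)2^{-l}\le.001$.
\end{lemma}
\begin{proof}
The $A_i$ do not depend on $n$ and $\mathrm{err}_0$ decreases with $n$, so take $n=k+l+1$.

\emph{$l=5$.} For $k=12$: $\mathrm{err}_0\le1.71\cdot10^{-9}$,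
$\prod A_i\le107.6\cdot54.25\cdot28.95\cdot16.99\cdot11.35\le3.27\cdot10^7$, so $\mathrm{err}_5\le.056$. For $k=13$:
$\mathrm{err}_0\le9.6\cdot10^{-10}$, $\prod A_i\le113.1\cdot57\cdot30.33\cdot17.68\cdot11.7\le4.05\cdot10^7$, so
$\mathrm{err}_5\le.039$. Passing from $k$ to $k+2$ (so $n\to n+2$, $q\to q+1$) divides $\mathrm{err}_0$ by
$\frac{(n+1-q)(n+1)n}{(n-q-1)(n-q)}\ge n+1\ge19$, multiplies each $A_i$ by at most $1+\frac2{14.4}\le1.14$, hence
$\prod A_i$ by less than $2$, and multiplies $k+\gamma$ by less than $2$. So for each parity of $k$, $\mathrm{err}_5$ and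
$\mathrm{err}_5(k+\gamma)$ are largest at $k=12$ or $k=13$, where the latter,
divided by $32$, is at most $.024$.

\emph{$l\ge6$.} As $k2^{-i}\ge\frac34$ and $\frac{l+1.4}k\le.309$, $A_i\le(\frac43\cdot6.4+5.5\cdot1.309)k2^{-i}\le15.8\,k2^{-i}$.
All $q+2$ factors in the denominator of $\mathrm{err}_0$ are at least $n-q-1\ge\frac k2$, so
$\mathrm{err}_0\le2(\frac k2)^{-q-2}$. Since $15.8k=(\frac k2)^2\frac{63.2}k\le2.634(\frac k2)^2$ and $2l\le q$,
\[
\mathrm{err}_l\le2\,(2.634)^l\,2^{-l(l-1)/2}\Bigl(\frac k2\Bigr)^{2l-q-2}\le.021\cdot\frac4{k^2},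
\]
because $2(2.634)^l2^{-l(l-1)/2}$ is at most $.021$ at $l=6$ and decreases in $l$. Both claims follow.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:high}}
By Lemmas~\ref{lem:integers} and \ref{lem:errl}, $x_l(k)$ is defined and positive, and
\[
\theta_l(k)\ge2^lT_l(k)-\mathrm{err}_l\ge\frac{2^l}{k+\gamma}\Bigl(1-(k+\gamma)\hat e_l-\mathrm{err}_l(k+\gamma)2^{-l}\Bigr).
\]
\emph{$l=5$.} By Case A, $\theta_5(k)\ge\frac{32(1-.31-.024)}{k+\gamma}>0$. For $12\le k\le18$ this is at least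
$\frac{21.3}{19.375}>1.09$. For $19\le k\le23$, Case B gives $\theta_5(k)\ge\frac{32(1-.08-.024)}{24.375}>1.17$.

\emph{$l\ge6$.} By Case C, $\theta_l(k)\ge\frac{2^l(1-.112-.001)}{k+\gamma}>0$. If $k\le\frac342^l-1$, then
$k+\gamma\le.756\cdot2^l$ and $\theta_l(k)>1.17$.

Thus $x_l(k)=e^{-\theta_l(k)}<1$; and since $1.09>\log\phi^2=.9624\ldots$, $x_l(k)\le\phi^{-2}$ if $k<3\cdot2^{l-2}$. \qed

\section{Proof of Theorem~\ref{thm:main}}

\begin{proof}[Proof of nonnegativity, (a) and (b)]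
Rows $n\le7$ were treated in Section~\ref{sec:small}. Let $n\ge8$. By
Proposition~\ref{prop:R1}, $0<x_l(k)<1$ for $l\le4$ and all admissible $k$. For $l\ge5$ consider the statement
\begin{quote}
$H(l)$: for all $k$ admissible at level $l$, $0<x_l(k)<1$; and $x_l(k)\le\phi^{-2}$ if $k<3\cdot2^{l-2}$.
\end{quote}

\emph{$H(5)$.} An admissible $k\le11$ satisfies $6\le k\le n-6$. Proposition~\ref{prop:R2} gives $x_4(k)\le\phi^{-2}$,
Proposition~\ref{prop:R1} gives $x_4(k\pm1)\in(0,1)$, and Lemma~\ref{lem:inherit} gives $0<x_5(k)\le\phi^{-2}$. For $k\ge12$ use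
Proposition~\ref{prop:high} with $l=5$.

\emph{$H(l)\Rightarrow H(l+1)$.} Let $k$ be admissible at level $l+1$; then $k$ and $k\pm1$ are admissible at level $l$. If
$k<3\cdot2^{l-2}$, then $x_l(k)\le\phi^{-2}$ and Lemma~\ref{lem:inherit} gives $0<x_{l+1}(k)\le\phi^{-2}$. If
$k\ge3\cdot2^{l-2}=3\cdot2^{(l+1)-3}$, use Proposition~\ref{prop:high} at level $l+1$.

Hence $0<x_l(k)<1$ for all $l\ge0$ and all admissible $k$, which means $a_k^{(l)}>0$ for all $l\ge1$, $l\le k\le n-l$. The second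
part of $H(l)$ is (b), since $\phi^2=\frac{3+\sqrt5}2$.
\end{proof}

\begin{proof}[Proof of (c)]
For $n=2$ the padded iterates are $(1,1,1)\to(1,0,1)\to(1,-1,1)$. Let $n\ge3$. By \eqref{eq:drec} and induction
on $n$ (starting from $d_1^0=0$, $d_2^0=1$, $d_3^0=2$),
\[
d_n^n=1,\quad d_n^{n-1}=n-1,\quad d_n^{n-2}=n^2-3n+3,\quad d_n^{n-3}=n^3-6n^2+14n-13;
\]
the increments from $n-1$ to $n$ are $1$, $2(n-2)$ and $3(n^2-5n+7)$ for the last three. The padded first iterate has at $k=n$,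
$n-1$, $n-2$ the entries
\[
1,\qquad(n-1)^2-(n^2-3n+3)=n-2,\qquad(n^2-3n+3)^2-(n-1)(n^3-6n^2+14n-13)=n^3-5n^2+9n-4 .
\]
So the second iterate at $k=n-1$ is
\[
(n-2)^2-(n^3-5n^2+9n-4)=-(n-1)(n^2-5n+8)<0,
\]
since $n^2-5n+8$ has negative discriminant.
\end{proof}

\begin{thebibliography}{1}
\bibitem{HOLC} \emph{Higher Order Log-Concavity in Euler's Difference Table},\\
\texttt{http://www.billchen.org/preprint/appear\_Order/appear\_Order.pdf}.
\end{thebibliography}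

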